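# Finite representations of integral relation algebras with a flexible atom

## 1. The guess: a colour that fits everywhere should suffice

To represent a finite integral relation algebra on a set $U$ is to colour the ordered pairs of distinct points of $U$ with the diversity atoms of the algebra, so that the algebra's multiplication table says exactly which triangles of colours occur. Some triangles are forbidden, and every allowed triangle must occur wherever it can. A flexible atom is a colour that appears in no forbidden triangle, a wild card.

The first guess is therefore: *if there is a wild card, a finite $U$ is enough*, because one can play the wild card wherever trouble threatens. The question is posed in "Representability and Probability in Relation Algebra" and is called the flexible atom conjecture. The guess is correct, and these notes prove it. The one-line reason just given is not a proof, though. We first fix the definitions, then test the guess on small algebras until the obvious method breaks.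

**Definition (relation algebras).** A relation algebra is $\mathfrak A=\langle A;+,\cdot,-,0,1,;,\smile,1'\rangle$ where $\langle A;+,\cdot,-,0,1\rangle$ is a Boolean algebra, $;$ is associative with two-sided identity $1'$, converse is an involution with $(x;y)\breve{\ }=\breve y;\breve x$, and
$$(x;y)\cdot z=0\iff(\breve x;z)\cdot y=0\iff(z;\breve y)\cdot x=0 .$$
We use the textbook consequences that $;$ is additive in each argument and that converse is an automorphism of the Boolean part fixing $1'$. The algebra is *integral* if $1'$ is an atom.

**Definition (diversity and flexible atoms).** A *diversity atom* is an atom $b\le -1'$. A *flexible atom* is an atom $a$ with $a\le b;c$ for all diversity atoms $b,c$.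

**Definition (strong representation).** A strong representation of $\mathfrak A$ over $U$ is an embedding of $\mathfrak A$ into the proper relation algebra of binary relations over $U$. For integral $\mathfrak A$ this is the full algebra $\langle\wp(U\times U);\cup,\cap,{}^c,\varnothing,U\times U,\circ,{}^{-1},\mathrm{id}_U\rangle$. (In general it is the algebra of all subrelations of an equivalence relation on $U$, with that relation as top.)

*Examples.* On a $3$-point set take the relations $\varnothing,\mathrm{id},\neq$ and the full relation. Here $\neq\circ\neq$ is everything, so $\neq$ is a flexible atom. On a $2$-point set $\neq\circ\neq$ is $\mathrm{id}$, so $\neq$ is not flexible, but $1'$ is. On the pentagon, with $E$ = edge and $E'$ = non-edge, we have $E\circ E=\mathrm{id}\cup E'$ and $E'\circ E'=\mathrm{id}\cup E$. So $E\not\le E;E$ and $E'\not\le E';E'$, and neither is flexible.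

A finite base can represent only a finite algebra, so we consider finite integral algebras.

**Theorem A.** Every finite integral relation algebra having a flexible atom has a strong representation over a finite set.

**Theorem B.** There is an absolute constant $C$ such that the following holds. Let $\mathfrak A$ be a finite integral relation algebra with $m$ atoms that has a flexible *diversity* atom. Then $\mathfrak A$ has a strong representation with top element $U\times U$ for every finite $U$ with $|U|\ge Cm^{80}$, and for every infinite $U$. Conversely, every such representation has $|U|\ge(m-1)^2+2$.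

## 2. Representations as labellings, and the smallest algebras

Let $\mathfrak A$ be finite and integral, $D$ its set of diversity atoms, $m=|D|+1$. Converse permutes $D$. For atoms, $(p;q)\cdot r\ne0$ means $r\le p;q$, so the displayed law gives the **cycle law**
$$r\le p;q\iff q\le\breve p;r\iff p\le r;\breve q\iff\breve r\le\breve q;\breve p. \tag{1}$$
With $r=1'$ it says that $1'\le p;q$ if and only if $q=\breve p$.

**The degenerate case.** Suppose $1'$ is flexible. Then $c=\breve b$ for all $b,c\in D$, so $|D|\le1$. If $D=\varnothing$, a one-point $U$ represents $\mathfrak A$. If $D=\{b\}$, then $\breve b=b$ and $b;b\in\{1',1'+b\}$. Represent $b$ as $\ne$ on $2$ points in the first case and on $3$ points in the second.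

From now on $a\in D$ is flexible, and $F=\{a,\breve a\}$. Converting $a\le b;c$ gives $\breve a\le\breve c;\breve b$, so $\breve a$ is flexible too. Moreover
$$\text{if }p,q,r\in D\text{ and at least one of them lies in }F,\text{ then }r\le p;q. \tag{2}$$
If $r\in F$, this is flexibility of $r$. If $p\in F$, then $p\le r;\breve q$, and (1) gives $r\le p;q$. If $q\in F$, then $q\le\breve p;r$, and again (1) applies.

**Lemma 1.** Let $|U|\ge2$ and let $\lambda$ map ordered pairs of distinct elements of $U$ to $D$ such that

(a) $\lambda(y,x)=\lambda(x,y)\breve{\ }$;

(b) $\lambda(x,y)\le\lambda(x,z);\lambda(z,y)$ for distinct $x,y,z$;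

(c) for all $x\ne y$ and $p,q\in D$ with $\lambda(x,y)\le p;q$ there is $z$ with $\lambda(x,z)=p$ and $\lambda(z,y)=q$.

Then $\mathfrak A$ has a strong representation over $U$ with top $U\times U$.

*Proof.* Put $R_{1'}=\mathrm{id}_U$, $R_p=\lambda^{-1}(p)$ for $p\in D$, and $h(c)=\bigcup\{R_p:p\le c,\ p\text{ an atom}\}$. The $R_p$ partition $U\times U$, so $h$ is a Boolean homomorphism with $h(1)=U\times U$. It preserves $1'$, and converse by (a).

For injectivity we need each $R_p$ nonempty. Let $p\in D$ and $x\in U$, and choose $y\ne x$. By (2), $\lambda(x,y)\le p;a$, so (c) gives $z$ with $\lambda(x,z)=p$. We have shown more: *every* $x$ has an outgoing pair labelled $p$.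

For composition, both $;$ and $\circ$ are additive and $\mathfrak A$ is finite, so it suffices to prove $R_p\circ R_q=\bigcup_{r\le p;q}R_r$ for atoms $p,q$. This is trivial if one of them is $1'$. Let $p,q\in D$.

Inclusion $\subseteq$: if $x\ne y$, $\lambda(x,z)=p$ and $\lambda(z,y)=q$, then $\lambda(x,y)\le p;q$ by (b). If $(x,x)\in R_p\circ R_q$, then $q=\breve p$ by (a), and $1'\le p;\breve p$.

Inclusion $\supseteq$: for $r\in D$ this is (c). If $r=1'\le p;q$, then $q=\breve p$, and for each $x$ we need $z$ with $\lambda(x,z)=p$, which exists. $\square$

**First test: no forbidden triangle.** Suppose $r\le p;q$ for all $p,q,r\in D$. Then (b) is automatic. Order $U$, label each pair $x<y$ independently and uniformly by an element of $D$, and reverse by converse. For fixed $x\ne y$ and $p,q$, each third point is a witness with probability $(m-1)^{-2}$, independently. So (c) fails with probability at most $|U|^2(m-1)^2\bigl(1-(m-1)^{-2}\bigr)^{|U|-2}$, which is below $1$ for large $|U|$. The guess passes.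

This settles the case $D=F$, because (2) then forbids nothing. If $D=\{a\}$, the bound is $0$ for $|U|\ge3$. If $D=\{a,\breve a\}$ with $a\neq\breve a$, it is $4|U|^2(3/4)^{|U|-2}<1$ above an absolute constant. So *when $D=F$, all finite $|U|$ above an absolute constant work*.

**Second test: one forbidden triangle.** Let $D=\{a,b\}$, both self-converse, $a$ flexible, $b\not\le b;b$. By (2) every triangle containing $a$ is allowed and only $bbb$ is forbidden. Write "adjacent" for "labelled $b$". We need a triangle-free graph with the following for all $x\neq y$: if $x,y$ are non-adjacent, there is a third point adjacent to both, one adjacent to $x$ only, one adjacent to $y$ only, and one adjacent to neither. If $x,y$ are adjacent, all but the first are required.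

Here is a ten-point solution. Take three disjoint edges $\{0_i,1_i\}$, $i=1,2,3$, and $V=\{000,011,101,110\}$. Join $v=v_1v_2v_3\in V$ to $(v_i)_i$ for each $i$, and to nothing else. Each $v$ meets exactly one end of each edge, so there is no triangle. We use three facts about $V$: any two coordinates show all four patterns; in each coordinate each value occurs twice; distinct vectors agree in exactly one coordinate.

* $v\ne v'$: they agree at one $i$, giving a common neighbour. They differ elsewhere, giving points adjacent to exactly one of them, either way. A third $v''$ is adjacent to neither.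
* $v$ and $z_i$: for $j\ne i$, $(v_j)_j$ is adjacent to $v$ only, and $(1-v_j)_j$ to neither. Another $v''$ with $v''_i=z$ is adjacent to $z_i$ only. If $v_i\ne z$, then $(v_i)_i$ is adjacent to both.
* $0_i$ and $1_i$ (adjacent): each $v$ is adjacent to exactly one of them, and both cases occur. A point of another edge is adjacent to neither.
* $z_i,w_j$ with $i\ne j$: the four patterns in coordinates $i,j$ give all four kinds of point.

The guess passes again, and the shape of this solution will be the shape of the general one.

## 3. Forbidden triangles against independent random labels

Let $N=D\setminus F$ and $k=|N|$. Since converse preserves $F$, it preserves $N$. The case $k=0$ is done, so **from now on $k\ge1$**. By (2), every forbidden triangle has all its labels in $N$.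

Try independent labels in the second test: give each pair of an $n$-point set the label $b$ with probability $\rho$. For a given pair the expected number of common $b$-neighbours is $(n-2)\rho^2$. For this to be at least $1$ we need $\rho\ge(n-2)^{-1/2}$, and then the expected number of forbidden triangles is at least
$$\binom n3(n-2)^{-3/2}=\frac{n(n-1)}{6\sqrt{n-2}}\to\infty .$$
The first-moment argument for (c) worked because (b) was free. Now (b) and (c) pull against each other.

Another sensible try is to add witnesses one at a time. If $\lambda(x,y)\le p;q$ lacks a witness in a finite labelled set satisfying (a) and (b), add a point $z$ with $\lambda(x,z)=p$, $\lambda(z,y)=q$ and $\lambda(z,w)=a$ for all other $w$ (with converses). The only new triangle possibly without a label in $F$ is $\{x,y,z\}$, which is allowed. So (b) survives, and with bookkeeping one reaches a countable $U$ satisfying (a)–(c). But each new point creates new requirements, and the process never closes up on a finite set.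

The ten-point example suggests a compromise: *restrict where labels from $N$ may occur*. Take points $V$ and many disjoint copies of a fixed graph $K$ with edge colours in $N$. Allow $N$-labels only on edges inside a copy and between $V$ and the copies. If $K$ is triangle-free, every triangle with all labels in $N$ consists of a point $v$ and an edge of one copy. So (b) becomes a condition on the map $f:K\to N\cup\{*\}$ by which $v$ looks at the copy, where $*$ means "label in $F$".

What does (c) demand? Most requirements will have many independent candidates for a witness. One kind does not: $x=v$, $y$ a vertex $z$ of a copy, and $p,q\in N$. A witness $u$ needs $\lambda(v,u)\in N$, so $u\notin V$. It also needs $\lambda(u,z)\in N$, so $u$ is a neighbour of $z$ *in the same copy*. Their number does not grow with the number of copies, so we must build these witnesses into $f$ with certainty.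

## 4. Configurations on $N$-graphs

Let $*\notin N$ and $T=N\cup\{*\}$. For $d,b\in N$ let
$$C_d(b)=\{e\in N:e\le b;d\},\qquad C_d(*)=N .$$
Read this as follows: if $v$ sees $z$ with label $b$ and the edge from $z$ to $w$ has colour $d$, then $C_d(b)$ is the set of labels from $N$ with which $v$ may see $w$. By (1),
$$e\in C_d(b)\iff b\in C_{\breve d}(e)\qquad(b,d,e\in N). \tag{3}$$

**Definition ($N$-graph, configuration).** An *$N$-graph* is a finite graph $K$ with colours $\delta(z,w)\in N$ for ordered adjacent pairs, where $\delta(w,z)=\delta(z,w)\breve{\ }$. A *configuration* on $K$ is a map $f:K\to T$ such that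

(F1) if $z,w$ are adjacent and $f(z),f(w)\ne*$, then $f(w)\in C_{\delta(z,w)}(f(z))$;

(F2) for all $z\in K$, $d\in N$, $e\in C_d(f(z))$ there is a neighbour $w$ of $z$ with $\delta(z,w)=d$ and $f(w)=e$.

By (3), (F1) is symmetric in $z,w$. If $f(z)=*$, (F2) requires all $(d,e)\in N^2$.

*Example with $N=\{b\}$, $b=\breve b$, $b\not\le b;b$.* Here $C_b(b)=\varnothing$. (F1) says that $S=f^{-1}(b)$ is independent, and (F2) says that every vertex outside $S$ has a neighbour in $S$. So configurations are maximal independent sets. On a single edge there are two of them, one for each end. This is the gadget of the ten-point example.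

*Example with $N=\{b\}$, $b=\breve b$, $b\le b;b$.* Here $C_b(b)=\{b\}$, (F1) is empty, and (F2) says that every vertex has a neighbour of value $b$. On a single edge only the constant $b$ qualifies. On a $4$-cycle, giving value $b$ to two adjacent vertices and $*$ to the others is a configuration.

**Proposition 2.** There are an absolute constant $C_1$ and a triangle-free $N$-graph $K$ with $2\le|K|\le C_1k^{15}$ such that for all $z\ne w$ in $K$:

(R1) if $z,w$ are non-adjacent, then for all $b,c\in N$ some configuration has $f(z)=b$, $f(w)=c$;

(R2) if $z,w$ are adjacent, then for all $b\in N$ and $c\in C_{\delta(z,w)}(b)$ some configuration has $f(z)=b$, $f(w)=c$;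

(R3) for all $c\in N$ some configuration has $f(z)=c$, $f(w)=*$.

*Examples.* For the first algebra above a single edge will do: (R1) and (R2) ask for nothing, and (R3) holds. For the second, a single edge fails (R3). A $4$-cycle with vertices $1,2,3,4$ in order works: the constant $b$ gives (R1) and (R2), and for (R3) with $z=1$ use value $b$ exactly on $\{1,4\}$ if $w=2$, and exactly on $\{1,2\}$ if $w\in\{3,4\}$; the other $z$ follow by rotation.

## 5. From the gadget to representations of all large sizes

In this section we assume Proposition 2 and prove both theorems.

**Step 1: the random labelling.** *Purpose: define $\lambda$ so that (a) and (b) hold with certainty.* For each instance of (R1)–(R3) choose one configuration, and list them as $\mathcal S$. There are at most $|K|^2$ ordered pairs $(z,w)$, and at most $k^2+k\le2k^2$ instances for each, so $1\le|\mathcal S|\le2|K|^2k^2$. Put $\pi=1/|\mathcal S|$. Let $I\ge3$, $I\le n\le2I$, $V=\{v_1,\dots,v_n\}$ and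
$$U=V\sqcup(K\times\{1,\dots,I\}).$$
For each $v\in V$, $i\le I$ choose $f_{v,i}\in\mathcal S$ independently and uniformly from the list. Attach a fair coin to each unordered pair of $U$, all independent of each other and of the $f_{v,i}$. Define:

* $\lambda((z,i),(w,i))=\delta(z,w)$ for $z,w$ adjacent in $K$;
* $\lambda(v,(z,i))=f_{v,i}(z)$, with converse for the reversed pair, whenever $f_{v,i}(z)\ne*$;
* all other pairs are *flexible*: they get the label $a$ if $a=\breve a$, and otherwise $a$ or $\breve a$ according to the coin (with converse for the reversed pair).

(a) holds by construction. For (b), by (2) only triangles with all labels in $N$ matter. There are no $N$-pairs inside $V$ or between different copies, and $K$ is triangle-free. So such a triangle is $v,(z,i),(w,i)$ with $z,w$ adjacent. Then (F1) says $\lambda(v,(w,i))\le\lambda(v,(z,i));\lambda((z,i),(w,i))$, and by (1) and (a) this inequality implies the corresponding ones for all orderings of the triangle.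

**Step 2: witnesses.** *Purpose: for each instance of (c), exhibit either a certain witness or at least $I-2$ independent trials, each succeeding with probability at least $\pi^2/4$.* Let $x\ne y$ and $\lambda(x,y)=r\le p;q$. A witness for $(x,y;p,q)$ is one for $(y,x;\breve q,\breve p)$, and $\breve r\le\breve q;\breve p$, so $x,y$ may be interchanged. Also, by (R3) and $|K|\ge2$, for every $z\in K$ and $c\in T$ a random element of $\mathcal S$ takes value $c$ at $z$ with probability at least $\pi$. For $c\in N$ use (R3) at $z$ with any other vertex; for $c=*$ let $z$ play the role of $w$ in (R3).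

*Case $p,q\in N$.*

1. $x=v$, $y=(z,i)$. We need a neighbour $w$ of $z$ with $f_{v,i}(w)=p$ and $\delta(z,w)=\breve q$. If $f_{v,i}(z)=r\in N$, then $p\le r;\breve q$ by (1), that is, $p\in C_{\breve q}(r)$. If $f_{v,i}(z)=*$, then $C_{\breve q}(*)=N$ contains $p$. So (F2) gives $w$ with certainty.
2. $x=(z,i)$, $y=(w,i)$, $z\ne w$. We need $v$ with $f_{v,i}(z)=\breve p$ and $f_{v,i}(w)=q$. If $z,w$ are adjacent, then $r=\delta(z,w)$, and $q\le\breve p;r$ gives $q\in C_r(\breve p)$. So by (R1) or (R2) each $v$ works with probability at least $\pi$.
3. $x=(z,i)$, $y=(w,j)$, $i\ne j$. Each $v$ works, that is, $f_{v,i}(z)=\breve p$ and $f_{v,j}(w)=q$, with probability at least $\pi^2$.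
4. $x=v$, $y=v'$. Fix $z\in K$. Each $i$ works, that is, $f_{v,i}(z)=p$ and $f_{v',i}(z)=\breve q$, with probability at least $\pi^2$.

*Case $p\in F$, $q\in N$.* (The case $p\in N$, $q\in F$ follows by interchange.) It suffices to find $u$ with $\{x,u\}$ flexible and $\lambda(x,u)=p$, and $\lambda(u,y)=q$.

5. $x=v'$, $y=v$. Fix $z\in K$ and try $u=(z,i)$: we want $f_{v,i}(z)=\breve q$, $f_{v',i}(z)=*$, and the right coin. Probability at least $\pi^2/2$ for each $i$.
6. $x=(z',j)$, $y=v$. Fix $z\in K$ and try $u=(z,i)$, $i\ne j$: we want $f_{v,i}(z)=\breve q$ and the right coin. Probability at least $\pi/2$ for each $i\ne j$.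
7. $x=v$, $y=(z,i)$. Try $u=v''\ne v$ with $f_{v'',i}(z)=q$ and the right coin. Probability at least $\pi/2$ for each $v''$.
8. $x=(z',j)$, $y=(z,i)$. Try $u=v''$ with $f_{v'',i}(z)=q$, $f_{v'',j}(z')=*$ and the right coin. If $i=j$, then $z\neq z'$ and (R3) gives probability at least $\pi/2$; if $i\ne j$, we get at least $\pi^2/2$.

*Case $p,q\in F$.* We look for $u$ with both pairs flexible and correctly labelled.

9. If $x,y\in V$, each third $u\in V$ works with probability at least $1/4$. If $x,y$ both lie in copies of $K$, take one fixed vertex $u$ in each copy containing neither; it works with probability at least $1/4$. If $x=v$, $y=(z,i)$, fix $z'\in K$ and try $u=(z',j)$, $j\ne i$, with $f_{v,j}(z')=*$. Probability at least $\pi/4$ for each $j\ne i$.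

Up to interchange these are all cases. In every random case there are at least $I-2$ trials. They involve disjoint sets of random choices, so they are independent.

**Step 3: the union bound.** *Purpose: show that some choice satisfies (c).* Put $M=m(|K|+2)$. Then $|U|\le(|K|+2)I$, and $I-2\ge I/3$. The number of $(x,y,p,q)$ is at most $|U|^2m^2\le M^2I^2$, so (c) fails with probability at most
$$M^2I^2(1-\pi^2/4)^{I-2}\le M^2I^2e^{-\pi^2I/12}\le M^2\Bigl(\frac{48}{\pi^2}\Bigr)^2e^{-\pi^2I/24}. \tag{4}$$
The last step is $t^2e^{-2t}\le1$ for $t=\pi^2I/48$. The bound is below $1$ for every
$$I>I_0:=\max\Bigl(3,\frac{48}{\pi^2}\ln\frac{48M}{\pi^2}\Bigr)$$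
and all $n\in[I,2I]$. By Lemma 1 this proves Theorem A, given Proposition 2.

**Step 4: every large finite size.** *Purpose: the first part of Theorem B.* If $D=F$, Section 2 gives all sizes above an absolute constant. Let $k\ge1$. Then $k<m\le k+3\le4k$, $|K|=O(k^{15})$, $\pi^{-1}\le2|K|^2k^2=O(k^{32})$ and $M=O(k^{16})$. Hence $I_0=O(k^{65})$, the logarithm being absorbed by one factor $k$. Let $I$ be an integer with $I>I_0$ and $I\ge|K|$. The sizes $|U|=|K|I+n$, $I\le n\le2I$, fill the integer interval $[(|K|+1)I,(|K|+2)I]$. The interval for $I+1$ starts at $(|K|+1)I+|K|+1\le(|K|+2)I+1$, so there is no gap. All sizes at least $(|K|+1)(\max(I_0,|K|)+1)=O(k^{80})$ therefore occur, and $k<m$.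

**Step 5: infinite bases.** *Purpose: the second part of Theorem B.* In the finite language $\{R_p:p\in D\}$, conditions (a)–(c) are first-order, and so is the statement that each ordered pair of distinct elements lies in exactly one $R_p$ and no pair $(x,x)$ lies in any. They have arbitrarily large finite models. By compactness and Löwenheim–Skolem they have models of every infinite cardinality, and Lemma 1 applies, since it does not require $U$ to be finite.

**Step 6: the lower bound.** *Purpose: the last part of Theorem B.* In any strong representation with top $U\times U$ take $(x,y)$ in the relation of the flexible diversity atom $a$; then $x\ne y$. For each $(b,c)\in D^2$ we have $a\le b;c$, so there is $z$ with $(x,z)$ in the relation of $b$ and $(z,y)$ in that of $c$. These relations are disjoint from the identity, so $z\notin\{x,y\}$. Distinct atoms have disjoint relations, so distinct $(b,c)$ give distinct $z$. Hence $|U|\ge(m-1)^2+2$. $\square$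

It remains to prove Proposition 2. The flexible atom plays no further part, so from here on $a$ and $b$ denote elements of the sets $A_i$ and $B_i$ introduced below.

## 6. Keys and satellites on a cycle of four levels

Where does one get configurations? Start from a plan: give each vertex $p$ a symbol $\ell(p)$, its *leader*, and a wish $\varphi(\ell(p))\in T$, where $\varphi$ is a map on symbols. Two adjacent vertices may have incompatible wishes, and one of them must retreat to $*$. The first useful device is a vertex $x=(t,o)$ with leader $o$, whose neighbours from the level below all have the *same* leader $t$. Such a vertex, a *key*, can check its wish once against $\varphi(t)$ and retreat if it does not fit.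

Keys alone do not suffice. Suppose $x=(t,o)$ has retreated. By (F2) it now needs a neighbour for *every* pair $(d,e)\in N^2$. Its neighbours above are keys $(o,o')$, which checked themselves against $\varphi(o)$, so they provide only pairs with $e\in C_d(\varphi(o))$. Its neighbours below all have wish $\varphi(t)$ and one edge colour, so they provide at most one further pair. As soon as two pairs have $e\notin C_d(\varphi(o))$, (F2) fails at $x$.

The way past this is to give each key two private reserves of *satellites*, with edges only key–A and A–B, and two modes. In mode A the A-satellites take their wishes, while the key and the B-satellites have $*$. In mode B the key and the B-satellites take their wishes, while the A-satellites have $*$. No edge inside this family ever has two active ends, so (F1) costs nothing there. Yet every vertex at $*$ has active neighbours: the key and the B-satellites (mode A) have the A-satellites, and the A-satellites (mode B) have the B-satellites. Active vertices find their witnesses among the keys of the next level. Levels form a cycle, so that the process closes up.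

**Construction.** Levels are $i\in\mathbb Z_4$. Let $O_i,A_i,B_i$ be pairwise disjoint sets of *symbols*, each of size $s$ with $k\mid s$. Let $L_i=O_i\cup A_i\cup B_i$, and let $\chi:O_i\to N$ take each value exactly $s/k$ times. Put
$$X_i=L_{i-1}\times O_i,\quad K_i=X_i\cup(X_i\times A_i)\cup(X_i\times B_i),\quad K=\bigcup_iK_i,\quad X=\bigcup_iX_i .$$
Elements of $X$ are *keys*, and $(x,a)$, $(x,b)$ with $x\in X_i$, $a\in A_i$, $b\in B_i$ are the A- and B-satellites of $x$. The leader is $\ell(x)=o$ for $x=(t,o)$, $\ell(x,a)=a$, $\ell(x,b)=b$; vertices of $K_i$ have leaders in $L_i$. The key of a vertex is $\kappa(x)=\kappa(x,a)=\kappa(x,b)=x$. We have $|K|=4(3s^2+6s^3)\le36s^3$.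

*Example.* Let $s=1$, with $O_i=\{o_i\}$, $A_i=\{a_i\}$, $B_i=\{b_i\}$. The keys of level $1$ are $(o_0,o_1),(a_0,o_1),(b_0,o_1)$. The vertices below that may be joined to $(a_0,o_1)$ are those with leader $a_0$, namely the three A-satellites $(x,a_0)$, $x\in X_0$.

Edges are determined by functions $\varepsilon\in\{0,1\}$ and $\alpha,\gamma_x\in N\cup\{0\}$, where $0\notin N$ means "no edge":

(E1) for $p\in K_{i-1}$ and $x=(t,o)\in X_i$ with $\ell(p)=t$: an edge iff $\varepsilon(p,x)=1$, with $\delta(p,x)=\chi(o)$;

(E2) for $x\in X_i$, $a\in A_i$: an edge $x,(x,a)$ iff $\alpha(x,a)\ne0$, with $\delta(x,(x,a))=\alpha(x,a)$;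

(E3) for $x\in X_i$, $a\in A_i$, $b\in B_i$: an edge $(x,a),(x,b)$ iff $\gamma_x(a,b)\ne0$, with $\delta((x,a),(x,b))=\gamma_x(a,b)$.

(E1) goes from a level to the next; since there are four levels, a pair has only one possible orientation. (E2) and (E3) stay inside a level and join different kinds of pairs. So at most one rule applies to any pair.

**$K$ is triangle-free, whatever $\varepsilon,\alpha,\gamma$ are.** Around a triangle the level changes by $\pm1$ along (E1)-edges and by $0$ along the others, with total $0$ in $\mathbb Z_4$. One or three (E1)-edges give an odd total, so there are none or two. If none, the triangle uses only (E2)- and (E3)-edges. These form a bipartite graph (A-satellites against the rest), which is impossible. If two, their changes cancel, so the third edge joins two vertices of the same level that have a common (E1)-neighbour, either above both or below both. If it is above, both vertices have the same leader by (E1); but (E2)- and (E3)-edges join vertices whose leaders lie in different sets among $O_i,A_i,B_i$. If it is below, both vertices are keys; but no (E2)- or (E3)-edge joins two keys.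

## 7. Prescribing values: demands, helpers, and the two modes

**Definition (demand).** A *demand* is a triple $(Q,g,w_0)$ where $Q\subseteq K$, $|Q|\in\{1,2\}$, $g:Q\to N$ is any map, and $w_0\in K\setminus Q$ is present exactly when $|Q|=1$. It is *met* if either $Q$ consists of two adjacent vertices on which $g$ violates (F1), or some configuration $f$ extends $g$ and has $f(w_0)=*$ (if $w_0$ is present).

If all demands are met, then (R1)–(R3) hold: $|Q|=2$ gives (R1) and (R2), and $|Q|=1$ gives (R3). The set of demands does not depend on the edges, and there are at most $2|K|^2k^2$ of them. *Example:* if $N=\{c\}$ with $c\not\le c;c$, a demand on two adjacent vertices is met automatically, since $g$ can only be constant $c$, which violates (F1).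

Fix a demand. The values $g$ override the wishes on $Q$, so the plan must be repaired around $Q$: nearby wishes are silenced, and the vertices of $Q$ get dedicated witnesses. *Touched* keys are the $\kappa(q)$, $q\in Q$. *Named* symbols are $\ell(q)$ for $q\in Q$, both $t$ and $o$ for each touched key $(t,o)$, and $\ell(w_0)$. There are at most $6$ named symbols: three for each $q$, or three and $\ell(w_0)$ when $|Q|=1$.

**Helpers.** Suppose that for every $q\in Q$, $d\in N$, $e\in C_d(g(q))$ there is an unnamed symbol $\sigma=\sigma(q,d,e)$, all pairwise distinct, such that, with $x=\kappa(q)\in X_i$: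

(H1) if $q=x$: $\sigma\in A_i$, $\alpha(x,\sigma)=d$, and $\gamma_x(\sigma,b)=0$ whenever $(x,b)\in Q$, $b\in B_i$;

(H2) if $q=(x,b_0)$ with $b_0\in B_i$: $\sigma\in A_i$, $\gamma_x(\sigma,b_0)=\breve d$, $\alpha(x,\sigma)=0$, and $\gamma_x(\sigma,b)=0$ whenever $b\ne b_0$, $(x,b)\in Q$, $b\in B_i$;

(H3) if $q=(x,a_0)$ with $a_0\in A_i$: $\sigma\in B_i$, $\gamma_x(a_0,\sigma)=d$, and $\gamma_{x'}(a,\sigma)=0$ for every touched $x'\in X_i$ and $a\in E_{x'}$ with $(x',a)\ne(x,a_0)$.

Here, for a touched key $x'$, $E_{x'}$ is the set of $a$ in the A-set of its level such that $(x',a)\in Q$ or $(x',a)$ is a helper of type (H1) or (H2). The *helper* for $(q,d,e)$ is $h=(x,\sigma)$; in all three cases $\delta(q,h)=d$. Helpers are not in $Q$, because their leaders are unnamed. A key or B-satellite $q$ contributes at most $k^2$ pairs $(x',a)$ with $a\in E_{x'}$, namely its helpers; an A-satellite $q$ contributes only itself. So there are at most $2k^2$ such pairs, and at most $2k^2$ helpers. *Example:* for $N=\{c\}$ there are no helpers if $c\not\le c;c$, and exactly one per $q$ if $c\le c;c$.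

Call $b\in B_i$ *blocked* if it is unnamed, not a helper symbol, and $\gamma_x(a,b)\ne0$ for some touched $x\in X_i$ and some $a\in E_x$. These are the B-symbols that might clash with an active A-satellite of a touched key.

Let $\varphi:\bigcup_iL_i\to T$ satisfy $\varphi=*$ on named and on blocked symbols and $\varphi(\sigma(q,d,e))=e$, with arbitrary values in $N$ on the remaining symbols, called *free*. Assume that for all $(d,e)\in N^2$:

(G1) for all $y\in K_i\setminus Q$ (every $i$), with $u=\ell(y)$, there is $o\in O_{i+1}$ with $\chi(o)=d$, $\varphi(o)=e$, $\varepsilon(y,(u,o))=1$, and $\varepsilon(q,(u,o))=0$ for all $q\in Q$ with $\ell(q)=u$;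

(G2) for all untouched $x\in X_i$ there is $a\in A_i$ with $\alpha(x,a)=d$, $\varphi(a)=e$;

(G3) for all $x\in X_i$, $a\in A_i$ with not ($x$ touched and $a\in E_x$), there is $b\in B_i$ with $\gamma_x(a,b)=d$, $\varphi(b)=e$;

(G4) for all untouched $x\in X_i$ and $b\in B_i$ there is $a\in A_i$ with $\gamma_x(a,b)=\breve d$, $\varphi(a)=e$.

**Lemma 3.** Under these assumptions the demand is met.

*Proof.* If $g$ violates (F1) on $Q$, the demand is met by definition. So assume it does not.

**Step 1: define $f$.** *Purpose: carry out the plan with two modes.* Touched keys have mode B. An untouched key $x=(u,o)$ has mode A if it is *off*, meaning $\varepsilon(q,x)=1$ for some $q\in Q$ with $\ell(q)=u$, or if it has a *mismatch*, meaning $\varphi(o)\ne*$ and $\varphi(o)\notin C_{\chi(o)}(\varphi(u))$. Otherwise it has mode B. Let $f=g$ on $Q$, $f(h)=\varphi(\ell(h))$ for helpers, and for all other vertices: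

* $f(x)=\varphi(\ell(x))$ if $x$ has mode B, and $*$ if mode A;
* $f(x,a)=\varphi(a)$ if $x$ has mode A, and $*$ if mode B;
* $f(x,b)=\varphi(b)$ if $x$ has mode B, and $*$ if mode A.

Four facts follow at once:

(i) $f(p)\in\{\varphi(\ell(p)),*\}$ for all $p\notin Q$.

(ii) $f(w_0)=*$, because $\ell(w_0)$ is named.

(iii) A touched key $x\notin Q$ has $f(x)=*$, because its leader is named.

(iv) If $x$ is touched and $f(x,a)\ne*$, then $a\in E_x$. Indeed $x$ has mode B, so $(x,a)$ is in $Q$ or is a helper, and a helper whose leader is an A-symbol has type (H1) or (H2).

**Step 2: (F1) on (E1)-edges.** *Purpose: show that silencing and retreating remove all clashes between levels.* Let $p$ and $x=(u,o)$ with $\ell(p)=u$ be adjacent, not both in $Q$, both with non-$*$ values.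

If $p\in Q$ and $x\notin Q$, then $x$ is touched and $f(x)=*$ by (iii), or $x$ is untouched and off, so it has mode A and $f(x)=*$. Both contradict the assumption. If $x\in Q$ and $p\notin Q$, then $u$ is named, so $f(p)=*$ by (i), a contradiction. If neither is in $Q$, then $x$ is untouched by (iii) and has mode B, since otherwise $f(x)=*$. So there is no mismatch. Here $f(p)=\varphi(u)$ and $f(x)=\varphi(o)\in C_{\chi(o)}(\varphi(u))$, as (F1) requires.

**Step 3: (F1) on (E2)-edges.** *Purpose: show that a key and its A-satellite are both active only around $Q$, and then compatibly.* Let $x$ and $(x,a)$ be adjacent, not both in $Q$, both with non-$*$ values. If $x$ is untouched, neither vertex is in $Q$ or a helper, and in either mode one value is $*$, a contradiction. So $x$ is touched, and $f(x)\ne*$ forces $x\in Q$ by (iii). Thus $(x,a)\notin Q$, and by (iv) it is a helper of type (H1) or (H2). Type (H2) has $\alpha(x,a)=0$, which contradicts adjacency. So it is the (H1)-helper for some $(x,d,e)$, with $\delta(x,(x,a))=\alpha(x,a)=d$ and $f(x,a)=e\in C_d(g(x))$.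

**Step 4: (F1) on (E3)-edges.** *Purpose: the same for A- and B-satellites of one key; this is where blocking is used.* Let $(x,a)$ and $(x,b)$ be adjacent, not both in $Q$, both with non-$*$ values. If $x$ is untouched, one value is $*$ in either mode, a contradiction. So $x$ is touched, and $a\in E_x$ by (iv).

Suppose $(x,b)\in Q$. Then $(x,a)\notin Q$, so $(x,a)$ is a helper of type (H1) or (H2) at the key $x$. As $\gamma_x(a,b)\ne0$, the vanishing clauses in (H1) and (H2) leave only one possibility: it is the helper for some $((x,b),d,e)$. Then $\delta((x,b),(x,a))=d$ and $f(x,a)=e\in C_d(g(x,b))$.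

Suppose $(x,b)\notin Q$. Then $\varphi(b)=f(x,b)\ne*$ by (i), so $b$ is neither named nor blocked. Since $x$ is touched, $a\in E_x$ and $\gamma_x(a,b)\ne0$, the definition of "blocked" forces $b$ to be a helper symbol, necessarily of type (H3), say $b=\sigma((x_0,a_0),d,e)$. The vanishing clause of (H3) with $\gamma_x(a,b)\ne0$ gives $(x,a)=(x_0,a_0)\in Q$. So $d=\gamma_x(a,b)=\delta((x,a),(x,b))$ and $f(x,b)=\varphi(b)=e\in C_d(g(x,a))$.

For two vertices both in $Q$, (F1) is our assumption on $g$. So (F1) holds.

**Step 5: (F2).** *Purpose: find all required witnesses.* Let $y\in K$, $d\in N$, $e\in C_d(f(y))$.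

*$y\in Q$.* The helper $h$ for $(y,d,e)$ has $\delta(y,h)=d$ and $f(h)=e$.

*$y\notin Q$ and $f(y)=\varphi(u)$ with $u=\ell(y)$ (possibly $*$).* Take $o$ from (G1) and let $x=(u,o)$. As $\varphi(o)=e\ne*$, $o$ is unnamed, so $x$ is untouched and not in $Q$. It is not off, by the last clause of (G1). There is no mismatch, since $\varphi(o)=e\in C_d(f(y))=C_{\chi(o)}(\varphi(u))$. So $x$ has mode B, $f(x)=e$, and $\delta(y,x)=\chi(o)=d$.

*$y\notin Q$ and $f(y)=*\ne\varphi(\ell(y))$.* Then $y$ is not a helper. There are three kinds of $y$.

* $y=x$ is a key. Then $x$ has mode A, so it is untouched. By (G2) there is $a$ with $\alpha(x,a)=d$ and $f(x,a)=\varphi(a)=e$.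
* $y=(x,a)$. Then $x$ has mode B, and if $x$ is touched, then $a\notin E_x$. Take $b$ from (G3). As $\varphi(b)=e\ne*$, $b$ is unnamed, so $(x,b)\notin Q$. Whether or not $(x,b)$ is a helper, $f(x,b)=\varphi(b)=e$, and $\delta(y,(x,b))=\gamma_x(a,b)=d$.
* $y=(x,b)$. Then $x$ has mode A, so it is untouched. Take $a$ from (G4). Then $\delta((x,b),(x,a))=\gamma_x(a,b)\breve{\ }=d$ and $f(x,a)=\varphi(a)=e$.

So $f$ is a configuration that extends $g$, with $f(w_0)=*$ if $w_0$ is present. $\square$

## 8. Random edges meet all demands at once

Let all $\varepsilon$ be independent fair bits. Let all values $\alpha(x,a)$ and $\gamma_x(a,b)$ be independent of these and of each other, equal to each $d\in N$ with probability $1/(2k^3)$ and to $0$ with probability $1-1/(2k^2)\ge\frac12$. Let $s=C_0k^5$ with $C_0\ge64$ an absolute integer constant, chosen at the end; then $k\mid s$. The sequence $(1-1/n)^n$ increases for $n\ge2$ from the value $\frac14$, so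
$$\Bigl(1-\frac1{2k^2}\Bigr)^{2k^2}\ge\frac14. \tag{5}$$
We also use the Chernoff bound $P(Y\le EY/2)\le e^{-EY/8}$ for a sum $Y$ of independent indicators.

Fix a demand. We expose the random values in stages, so that each stage uses only fresh values.

**Stage 1: A-helpers.** *Purpose: satisfy (H1) and (H2), and so fix all $E_x$.* For touched $x\in X_i$ expose $\alpha(x,\cdot)$, and $\gamma_x(\cdot,b)$ for $(x,b)\in Q$, $b\in B_i$. Consider one triple $(q,d,e)$ to be served under (H1) or (H2). The required nonzero value has probability $\frac1{2k^3}$. At most two zeros are required: under (H1) at most one $\gamma$-value, since at most one other vertex is in $Q$; under (H2) one $\alpha$-value and at most one $\gamma$-value. So the unnamed $a\in A_i$ are suitable independently, each with probability at least $\frac1{2k^3}\cdot\frac12\cdot\frac12=\frac1{8k^3}$. As $s\ge64$, the expected number of suitable $a$ is at least $(s-6)/(8k^3)\ge s/(16k^3)$. Outside an event of probability at most $e^{-s/(128k^3)}$, more than $s/(32k^3)\ge2k^2$ symbols are suitable. If this holds for all triples, distinct symbols can be chosen greedily, by a fixed rule from the exposed values, since at most $2k^2$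 helpers are needed in all.

**Stage 2: B-helpers and blocked symbols.** *Purpose: satisfy (H3), and see that many B-symbols stay free.* Expose $\gamma_x(a,b)$ for touched $x$, $a\in E_x$ and unnamed $b$. These are fresh: Stage 1 exposed $\gamma$-values only for $b$ with $(x,b)\in Q$, and such $b$ are named. Consider a triple $(q,d,e)$ under (H3), $q=(x,a_0)$; note that $a_0\in E_x$. An unnamed $b\in B_i$ needs one prescribed value in $N$ and zeros at the fewer than $2k^2$ other pairs $(x',a)$. By (5) it is suitable with probability at least $\frac1{2k^3}\cdot\frac14=\frac1{8k^3}$, independently for different $b$. As in Stage 1, distinct B-helper symbols can be chosen, outside probability $e^{-s/(128k^3)}$ per triple.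

On each of the at most $2$ levels with touched keys, each unnamed $b$ has $\gamma_x(a,b)=0$ for all touched $x\in X_i$, $a\in E_x$ with probability at least $\frac14$, independently. The expected number of such $b$ is at least $(s-6)/4\ge s/8$. Outside probability $e^{-s/64}$ there are at least $s/16$ of them. At most $2k^2$ are helper symbols, and the rest are unnamed and unblocked, so at least $s/16-2k^2\ge s/32$ symbols of $B_i$ are free. On the other levels there are no helper symbols and no blocked symbols, so at least $s-6\ge s/32$ symbols of $B_i$ are free.

**Stage 3: (G1)–(G4).** *Purpose: choose $\varphi$ on the free symbols and apply Lemma 3.* Give the free symbols independent uniform values in $N$. Still unexposed are all $\varepsilon$; all $\alpha(x,\cdot)$ and $\gamma_x$ for untouched $x$; and $\gamma_x(a,b)$ for touched $x$, $a\notin E_x$, unnamed $b$. Only B-symbols can be blocked, and helper symbols lie in A- or B-sets. So in every $A_i$ at least $s-6-2k^2\ge s/2$ symbols are free, and all unnamed symbols of $O_i$ are free. For fixed parameters and fixed $(d,e)$ the failure probabilities are as follows.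

* (G1): each unnamed $o\in O_{i+1}$ with $\chi(o)=d$ works independently with probability at least $\frac1k\cdot\frac12\cdot\frac14$, for $\varphi(o)=e$, the bit of $y$, and the bits of at most two $q$; as $y\notin Q$, these bits are distinct. Failure: at most $(1-\frac1{8k})^{s/k-6}\le e^{-s/(16k^2)}$, as $s/k-6\ge s/(2k)$.
* (G2) and (G4): each free $a$ works independently with probability $\frac1{2k^3}\cdot\frac1k$. Failure: at most $(1-\frac1{2k^4})^{s/2}\le e^{-s/(4k^4)}$.
* (G3): each free $b$ works independently with probability $\frac1{2k^4}$; the value $\gamma_x(a,b)$ is unexposed because $x$ is untouched or $a\notin E_x$, and $b$ is unnamed. Failure: at most $(1-\frac1{2k^4})^{s/32}\le e^{-s/(64k^4)}$.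

**Step 4: one demand.** *Purpose: add up the bad events of the three stages.* Every bad event above has probability at most $e^{-s/(128k^4)}$. There are at most $2k^2$ from the helpers, at most $2$ from the levels, at most $|K|k^2$ from (G1), and at most $|K|k^2$ from (G2), (G3), (G4) together, because keys, A-satellites and B-satellites partition $K$. In all there are at most $2k^2+2+2|K|k^2\le6|K|k^2$. If none occurs, Lemma 3 says that the demand is met. So the demand is unmet in the random $K$ with probability at most $6|K|k^2e^{-s/(128k^4)}$.

**Step 5: all demands.** *Purpose: fix $C_0$ and finish.* There are at most $2|K|^2k^2$ demands, and $|K|\le36s^3=36C_0^3k^{15}$. So some demand is unmet with probability at most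
$$12|K|^3k^4e^{-s/(128k^4)}\le12\cdot36^3\,C_0^9\,k^{49}e^{-C_0k/128}. \tag{6}$$
Write $e^{-C_0k/128}$ as the square of $e^{-C_0k/256}$. If $C_0\ge49\cdot256$, then $k^{49}e^{-C_0k/256}$ is decreasing for $k\ge1$, since its logarithm has derivative $49/k-C_0/256\le0$. Its value at $k=1$ is below $1$, so it is at most $1$ for all $k\ge1$. The bound in (6) is then at most $12\cdot36^3C_0^9e^{-C_0/256}$, which is below $1$ once $C_0$ is large enough, for all $k\ge1$ simultaneously. Fix such a $C_0$. Some choice of $\varepsilon,\alpha,\gamma$ meets all demands, so (R1)–(R3) hold. This $K$ is triangle-free by Section 6, and $2\le|K|\le36C_0^3k^{15}$. This proves Proposition 2, and with Section 5 it proves Theorems A and B. $\blacksquare$
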